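\title{A generic ultrafilter collapses cardinalities of $L(\mathbb{R})$}

\begin{abstract}
Assume that there is a proper class of Woodin cardinals, and let $U$ be an ultrafilter on $\omega$ that is generic over $L(\mathbb{R})$ for $\mathcal{P}(\omega)/\mathrm{fin}$. We show that $L(\mathbb{R})[U]$ collapses cardinalities of $L(\mathbb{R})$: there are sets $X,Y\in L(\mathbb{R})$, quotients of Polish spaces by countable Borel equivalence relations, with $|Y|<|X|$ in $L(\mathbb{R})$ and $|X|=|Y|$ in $L(\mathbb{R})[U]$. Moreover, an infinite strictly increasing sequence of cardinalities of $L(\mathbb{R})$ collapses to a single one. The set $X$ is a $\mathbb{Z}_2$-twisted product of $2^\omega/E_0$ with the orbit space of a free action of a group with property (T). A nonprincipal ultrafilter removes the twist; in $L(\mathbb{R})$, rigidity of the action preserves it.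
\end{abstract}

\section{Introduction}\label{sec:intro}

Without the axiom of choice, sets are still compared by injections: $|X|\le|Y|$ if $X$ injects into $Y$, $|X|=|Y|$ if there is a bijection, and $|X|<|Y|$ if $|X|\le |Y|$ but not $|Y|\le|X|$. When a model $M$ of ZF is enlarged to a model $N$, injections survive but their absence need not. We say that $N$ \emph{collapses cardinalities} of $M$ if for some $X,Y\in M$ there is an injection of $X$ into $Y$ in $N$ and none in $M$. If $N$ is obtained by adjoining one object whose existence is a consequence of choice, then the pairs that collapse measure how much choice this object brings with it.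

Work in ZFC with a proper class of Woodin cardinals, and let $M=L(\mathbb{R})$, the smallest transitive model of ZF containing all ordinals and all reals. Let $\mathcal{P}(\omega)/\mathrm{fin}$ be the poset of infinite subsets of $\omega$ ordered by inclusion modulo finite sets; it is equivalent to forcing an ultrafilter with countable approximations. A filter $U$ that is generic over $L(\mathbb{R})$ for this poset is a nonprincipal ultrafilter on $\mathcal{P}(\omega)\cap L(\mathbb{R})$, because below any infinite set one can shrink to an infinite subset of $a$ or of $\omega\setminus a$. It is known that an ultrafilter is generic over $L(\mathbb{R})$ in this sense if and only if it is a Ramsey ultrafilter, and that $L(\mathbb{R})[U]$ satisfies the perfect set theorem for all sets of reals. The following question is posed in \cite{canonical}.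

\medskip
\noindent\textbf{Question.} \emph{Let $X,Y\in L(\mathbb{R})$ and suppose that there is no injection of $X$ into $Y$ in $L(\mathbb{R})$. Does it follow that there is none in $L(\mathbb{R})[U]$?}
\medskip

One might guess that it does. Adjoining a well-ordering of the reals would collapse a great deal. For instance, let $E_0$ be equality modulo finite sets on $2^\omega$. Choosing the least element of each class would inject $2^\omega/E_0$ into $2^\omega$, which is impossible in $L(\mathbb{R})$ (Example~\ref{ex:E0}). The ultrafilter $U$ is much tamer. The forcing is countably closed and $L(\mathbb{R})$ satisfies dependent choice, so no reals are added; and $\omega_1$ does not inject into $2^\omega$ in $L(\mathbb{R})[U]$, since the range of an injection would contain a perfect set, $2^\omega$ would be well-orderable, and a transfinite recursion would produce an uncountable set with no perfect subset. Nevertheless the answer is no.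

\begin{theorem}\label{thm:main}
There are sets $X,Y\in L(\mathbb{R})$, quotients of Polish spaces by countable Borel equivalence relations, such that
\begin{itemize}
\item[(a)] in $L(\mathbb{R})$ there is an injection $Y\to X$ but no injection $X\to Y$;
\item[(b)] in $L(\mathbb{R})[U]$ there is a bijection $X\to Y$.
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:chain}
There are Polish spaces $Z_n$ with Borel probability measures, and countable Borel equivalence relations $\sim_n$ on $Z_n$ $(n\in\omega)$, such that the quotients $X_n=Z_n/{\sim_n}\in L(\mathbb{R})$ satisfy $X_0=Y$ and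
\begin{itemize}
\item[(i)] in $L(\mathbb{R})[U]$, $|X_n|=|X_0|$ for all $n$;
\item[(ii)] \textup{(ZFC)} $\sim_{n+1}$ does not Borel reduce to $\sim_n$, even on a conull set;
\item[(iii)] in $L(\mathbb{R})$, $|X_0|<|X_1|<|X_2|<\cdots$.
\end{itemize}
\end{theorem}

The bijections in (b) and (i) use only that $U$ is a nonprincipal ultrafilter. Large cardinals are used only in Theorem~\ref{thm:unif}, which turns an injection in $L(\mathbb{R})$ into a Borel map on a set of full measure; the rest is ergodic theory in ZFC.

An ultrafilter chooses one set from each complementary pair. In Section~\ref{sec:parity} we view this as a trivialization of a double cover of $2^\omega/E_0$; the cover has no trivialization in $L(\mathbb{R})$. This is not yet a difference of cardinalities, because an injection may ignore the covering map. So in Section~\ref{sec:twisted} the two-point fiber is replaced by an orbit space $P/\Gamma$ with a fixed-point-free involution, where $\Gamma$ has property (T). Section~\ref{sec:rigid} shows that such fibers are rigid, and Sections~\ref{sec:main} and~\ref{sec:chain} show that, as a consequence, every injection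 must respect the fibers and is caught by the parity obstruction.

\section{From injections to Borel maps}\label{sec:borel}

The models $V$ and $L(\mathbb{R})$ have the same reals. Hence they have the same codes for Borel sets and Borel functions, and they agree on which Borel sets are null. All Polish spaces below are coded by reals (in practice they are $G_\delta$ subsets of $2^I$ for a countable set $I$ identified with $\omega$), so they, their Borel subsets and their quotients by Borel equivalence relations belong to $L(\mathbb{R})$.

An equivalence relation is \emph{countable} if all its classes are countable. If $E,E'$ are equivalence relations on Polish spaces $Z,Z'$ and $C\subseteq Z$ is Borel, a \emph{Borel reduction of $E$ to $E'$ on $C$} is a Borel map $H:C\to Z'$ such that $p\mathrel{E}q\iff H(p)\mathrel{E'}H(q)$ for all $p,q\in C$. For $C=Z$ such a map induces an injection $Z/E\to Z'/E'$ in $L(\mathbb{R})$. The next theorem gives a converse up to a null set. It is Solovay's uniformization theorem \cite{Solovay}, transferred to $L(\mathbb{R})$; we give the proof in Section~\ref{sec:unif}.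

\begin{theorem}[Almost-everywhere uniformization]\label{thm:unif}
Assume that there is a proper class of Woodin cardinals. Let $Z,Z'$ be uncountable Polish spaces, let $m$ be an atomless Borel probability measure on $Z$, and let $R\subseteq Z\times Z'$ be a set in $L(\mathbb{R})$ all of whose sections $R_z$ are nonempty. Then there is a Borel map $H:Z\to Z'$ with $(z,H(z))\in R$ for $m$-almost every $z$.
\end{theorem}

\begin{corollary}\label{cor:red}
Let $Z,Z',m$ be as in Theorem~\ref{thm:unif}, and let $E,E'$ be Borel equivalence relations on $Z,Z'$. If $L(\mathbb{R})$ contains an injection $h:Z/E\to Z'/E'$, then there is a Borel reduction of $E$ to $E'$ on an $m$-conull Borel set.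
\end{corollary}

\begin{proof}
Apply the theorem to $R=\{(p,p'):h([p]_E)=[p']_{E'}\}$ and let $C$ be a conull Borel set on which $(p,H(p))\in R$. For $p,q\in C$ we have $H(p)\mathrel{E'}H(q)$ if and only if $h([p]_E)=h([q]_E)$, that is, if and only if $p\mathrel{E}q$.
\end{proof}

Three standard facts are used throughout. Let a countable group act on $Z$ by Borel maps preserving a Borel probability measure $m$.
\begin{itemize}
\item Every conull Borel set contains an invariant conull Borel set, namely the intersection of its translates.
\item The action is \emph{ergodic} if every invariant Borel set has measure $0$ or $1$. In that case the saturation (the union of the translates) of a Borel set of positive measure is conull, and every invariant Borel real function is constant almost everywhere.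
\item If $F:Z'\times Z\to[0,1]$ is Borel, then $y\mapsto\int F(y,z)\,dm(z)$ is Borel. In particular $y\mapsto m(A_y)$ is Borel for Borel $A\subseteq Z'\times Z$. We refer to this as \emph{Borel Fubini}.
\end{itemize}

\section{Parity and a double cover of $2^\omega/E_0$}\label{sec:parity}

Let $D$ be the group of finite subsets of $\omega$ under symmetric difference. It acts freely on $2^\omega$: the point $x+a$ is obtained from $x$ by flipping the coordinates in $a$. The orbits are the $E_0$-classes. Let $D_{\mathrm{ev}}\le D$ be the subgroup of index two consisting of the sets of even cardinality. For $m\ge1$ the group $D^m$ acts coordinatewise on $(2^\omega)^m$; we write $E_0^m$ for its orbit equivalence relation and $\nu$ for the uniform product measure, which is atomless and invariant.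

\begin{lemma}\label{lem:ergD}
The group $(D_{\mathrm{ev}})^m$, and hence also $D^m$, acts ergodically on $((2^\omega)^m,\nu)$.
\end{lemma}

\begin{proof}
Let $A$ be an invariant Borel set. For $t=(t_1,\dots,t_m)\in(2^n)^m$ let $[t]$ be the cylinder of those $x$ whose $i$th component extends $t_i$ for each $i$. Given $t,t'\in(2^n)^m$, let $a_i$ be the set of places where $t_i$ and $t'_i$ differ, with the number $n$ added if that set has odd size. Then $a=(a_1,\dots,a_m)\in (D_{\mathrm{ev}})^m$, and $x\mapsto x+a$ maps $A\cap[t]$ onto $A\cap[t']$. So $\nu(A\cap[t])$ does not depend on $t\in(2^n)^m$, which gives $\nu(A\cap[t])=\nu(A)\nu([t])$. Cylinders are closed under intersection and generate the Borel sets, so $\nu(A\cap B)=\nu(A)\nu(B)$ for all Borel $B$. Take $B=A$.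
\end{proof}

\begin{example}\label{ex:E0}
In $L(\mathbb{R})$ there is no injection $2^\omega/E_0\to2^\omega$. Otherwise Corollary~\ref{cor:red} gives a Borel reduction $H$ of $E_0$ to equality on a conull set, which we may take $D$-invariant. Each coordinate of $H$ is invariant, hence almost everywhere constant. So $H$ is constant on a conull set, which must lie in one $E_0$-class; but classes are countable, hence null.
\end{example}

For $x\mathrel{E_0}x'$ let $c(x,x')\in\mathbb{Z}_2$ be the parity of the number of places where $x$ and $x'$ differ. It is a \emph{cocycle}: $c(x,x'')=c(x,x')+c(x',x'')$. Each $E_0$-class splits into two $D_{\mathrm{ev}}$-orbits, and $c(x,x')$ records whether $x$ and $x'$ lie in the same one. Thus $2^\omega/D_{\mathrm{ev}}\to2^\omega/E_0$ is two-to-one. To trivialize this cover is to label the two orbits in each class by $0$ and $1$, that is, to find $g:2^\omega\to\mathbb{Z}_2$ with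
\begin{equation}\label{eq:cob}
g(x)+g(x')=c(x,x')\qquad\text{whenever }x\mathrel{E_0}x'.
\end{equation}
One would like to take for $g(x)$ the parity of the number of ones in $x$. This number is usually infinite, so consider the partial parities
\[
(\Sigma x)(n)=x(0)+\dots+x(n)\bmod 2 .
\]
The map $\Sigma:2^\omega\to2^\omega$ is a homeomorphism, since $x(0)=(\Sigma x)(0)$ and $x(n)=(\Sigma x)(n)+(\Sigma x)(n-1)$ for $n\ge 1$. If $x\mathrel{E_0}x'$, then
\begin{equation}\label{eq:sigma}
(\Sigma x)(n)+(\Sigma x')(n)=c(x,x')\qquad\text{for all large }n,
\end{equation}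
and conversely, if $\Sigma x+\Sigma x'$ is eventually constant, then $x\mathrel{E_0}x'$ by the inversion formula. For example, $x=000\ldots$ and $x'=100\ldots$ have $\Sigma x=000\ldots$ and $\Sigma x'=111\ldots$. So $\Sigma$ carries $D_{\mathrm{ev}}$-orbits to $E_0$-classes, and it carries the two orbits in one $E_0$-class to a complementary pair in $\mathcal{P}(\omega)$ modulo finite sets. A trivialization is a choice of one member of each such pair, which is what an ultrafilter provides.

\begin{proposition}\label{prop:g}
There is a function $g$ satisfying \eqref{eq:cob} in $L(\mathbb{R})[U]$, and there is none in $L(\mathbb{R})$.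
\end{proposition}

\begin{proof}
For $x\in2^\omega\cap L(\mathbb{R})$ let $g(x)$ be the unique $i\in\{0,1\}$ with $\{n:(\Sigma x)(n)=i\}\in U$. This function is definable from $U$, so it lies in $L(\mathbb{R})[U]$. Let $x\mathrel{E_0}x'$. The sets $\{n:(\Sigma x)(n)=g(x)\}$ and $\{n:(\Sigma x')(n)=g(x')\}$ are in $U$, and so is the cofinite set on which \eqref{eq:sigma} holds, since $U$ is nonprincipal. Any $n$ in all three sets gives \eqref{eq:cob}.

Suppose $g\in L(\mathbb{R})$ satisfies \eqref{eq:cob}. By Theorem~\ref{thm:unif}, applied to the graph of $g$ with $\{0,1\}$ viewed as a subset of an uncountable Polish space, $g$ is Borel on a conull Borel set $C$, which we may take $D$-invariant. The set $A=\{x\in C:g(x)=0\}$ is $D_{\mathrm{ev}}$-invariant, and $A+\{0\}=C\setminus A$. So $\nu(A)=\frac12$, contradicting Lemma~\ref{lem:ergD}.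
\end{proof}

It is tempting to take $2^\omega/D_{\mathrm{ev}}$ for $X$ and $(2^\omega/E_0)\times\mathbb{Z}_2$ for $Y$, since $g$ identifies them. This fails: $\Sigma$ induces a bijection of $2^\omega/D_{\mathrm{ev}}$ with $2^\omega/E_0$ in $L(\mathbb{R})$, and hence an injection into $(2^\omega/E_0)\times\mathbb{Z}_2$. This injection sends the two points of a fiber to different $E_0$-classes: the fiber is so small that it can be absorbed into the base. We need a fiber that still has a fixed-point-free involution with which to twist, that cannot be mapped into $2^\omega/E_0$ except trivially, and whose self-embeddings cannot be deformed into one another.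

\section{Twisted products and their collapse}\label{sec:twisted}

\subsection*{The group}
A countable group $\Gamma$ has \emph{Kazhdan's property (T)} if there are a finite set $S\subseteq\Gamma$ and $\varepsilon>0$ such that every unitary representation $\pi$ of $\Gamma$ without nonzero invariant vectors satisfies $\max_{s\in S}\|\pi(s)\xi-\xi\|\ge\varepsilon\|\xi\|$ for all vectors $\xi$. For an arbitrary unitary representation $\pi$, let $p$ be the orthogonal projection onto the invariant vectors. Their orthogonal complement is a subrepresentation without nonzero invariant vectors, it contains $\xi-p\xi$, and $\pi(s)(\xi-p\xi)-(\xi-p\xi)=\pi(s)\xi-\xi$. Therefore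
\begin{equation}\label{eq:T}
\varepsilon\,\|\xi-p\xi\|\le\max_{s\in S}\|\pi(s)\xi-\xi\| :
\end{equation}
a vector that is almost fixed by $S$ is close to a vector fixed by $\Gamma$.

\begin{proposition}\label{prop:group}
There is a countably infinite group $\Gamma$ with property (T) in which the centralizer $C_\Gamma(\lambda)$ of every $\lambda\ne1$ is infinite cyclic.
\end{proposition}

\begin{proof}
By Borel's theorem $Sp(2,1)$ has a cocompact lattice, and by Selberg's lemma this lattice has a torsion-free subgroup $\Gamma$ of finite index, again a cocompact lattice. It has property (T) (Kostant, Kazhdan; see \cite{BHV}). It acts properly and cocompactly on quaternionic hyperbolic space, so it is infinite and word-hyperbolic. Let $\lambda\neq1$; it has infinite order. In a word-hyperbolic group, $\langle\lambda\rangle$ then has finite index in $C_\Gamma(\lambda)$ \cite[III.$\Gamma$.3.10]{BH}. So the center of $C_\Gamma(\lambda)$ has finite index, and Schur's theorem states that the commutator subgroup of such a group is finite. A finite subgroup of $\Gamma$ is trivial, so $C_\Gamma(\lambda)$ is abelian. It is finitely generated,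 torsion-free and of rank one, hence isomorphic to $\mathbb{Z}$.
\end{proof}

Fix such a group $\Gamma$, with $S$ and $\varepsilon$ as above, for the rest of the paper.

\subsection*{The fiber}
We want a free ergodic action of $\Gamma$ together with commuting involutions that move every $\Gamma$-orbit. The shift of a product group supplies both. Let $K=\bigoplus_{i\ge1}\mathbb{Z}_2$, written multiplicatively with generators $\sigma_1,\sigma_2,\dots$, so $K$ is abelian and $k=k^{-1}$ for $k\in K$. Let $K_n=\langle\sigma_1,\dots,\sigma_n\rangle$, of order $2^n$, and $\sigma=\sigma_1$. The group $\Lambda=\Gamma\times K$ acts on $2^\Lambda$ by $(\lambda z)(b)=z(\lambda^{-1}b)$, preserving the uniform product measure $\mu$, which is atomless. Let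
\[
P=\{z\in2^\Lambda:\lambda z\ne z\text{ for all }\lambda\in\Lambda\setminus\{1\}\},
\]
a $\Lambda$-invariant $G_\delta$ set, and write $z\mathrel{E_\Gamma}z'$ for $z'\in\Gamma z$. Since $\Lambda$ acts freely on $P$,
\begin{equation}\label{eq:free}
kz\notin\Gamma z\qquad\text{for all }z\in P\text{ and }k\in K\setminus\{1\}.
\end{equation}

\begin{lemma}\label{lem:P}
We have $\mu(P)=1$, and $\Gamma$ acts ergodically on $(P,\mu)$.
\end{lemma}

\begin{proof}
For $\lambda\ne1$ choose infinitely many pairwise disjoint pairs $\{b_i,\lambda^{-1}b_i\}$ in $\Lambda$. If $\lambda z=z$, then $z(\lambda^{-1}b_i)=z(b_i)$ for all $i$; these are independent events of probability $\frac12$. So the fixed points of $\lambda$ form a null set, and $\Lambda$ is countable.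

Let $A$ be a $\Gamma$-invariant Borel set and $t>0$. Choose a set $A'$ that depends on a finite set $F\subseteq\Lambda$ of coordinates with $\mu(A\triangle A')<t$. Then $\gamma A'$ depends on the coordinates in $\gamma F$. Choose $\gamma\in\Gamma$ outside the finite set $FF^{-1}$, so that $\gamma F\cap F=\emptyset$ and $\mu(\gamma A'\cap A')=\mu(A')^2$. The left side is within $2t$ of $\mu(\gamma A\cap A)=\mu(A)$ and the right side is within $2t$ of $\mu(A)^2$. As $t$ is arbitrary, $\mu(A)=\mu(A)^2$.
\end{proof}

\subsection*{Twisted products}
Let $m\ge1$, $Q=(2^\omega)^m$, and let $\chi:D^m\to K$ be a homomorphism. Since $K$ commutes with $\Gamma$, the formula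
\[
(a,\gamma)\cdot(x,z)=(x+a,\ \gamma\chi(a)z)
\]
defines an action of the countable group $D^m\times\Gamma$ on $Q\times P$ preserving $\nu\times\mu$. Its orbit equivalence relation $\sim_\chi$ is countable and Borel. For $x\mathrel{E_0^m}x'$ put $\chi(x,x')=\chi(a)$, where $a$ is the unique element with $x'=x+a$. Then $\chi(x,x'')=\chi(x,x')\chi(x',x'')$ and $\chi(x,x')=\chi(x',x)$, and
\[
(x,z)\sim_\chi(x',z')\iff x\mathrel{E_0^m}x'\ \text{ and }\ z'\in\Gamma\,\chi(x,x')\,z .
\]
The quotient $(Q\times P)/{\sim_\chi}$ projects onto $Q/E_0^m$, and each choice of a point $x$ in a class identifies the fiber over that class with $P/\Gamma$; two choices $x,x'$ give identifications that differ by $\chi(x,x')$. Our sets are the following instances.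
\begin{itemize}
\item $Y$: $m=1$ and $\chi$ trivial. The quotient is $Y=(2^\omega/E_0)\times(P/\Gamma)$.
\item $X$: $m=1$ and $\chi(a)=\sigma^{|a|}$, so $\chi(x,x')=\sigma^{c(x,x')}$. We write $\sim$ for the relation and $X=(2^\omega\times P)/{\sim}$.
\item $X_n$: $m=n+1$ and $\chi_n(a_0,\dots,a_n)=\sigma_1^{|a_1|}\cdots\sigma_n^{|a_n|}$, a homomorphism onto $K_n$. We write $\sim_n$ for the relation, $Z_n=(2^\omega)^{n+1}\times P$ with the measure $\nu\times\mu$, and $X_n=Z_n/{\sim_n}$. The coordinate $x_0$ carries no twist, and $X_0=Y$.
\end{itemize}
In all three cases $\chi$ is trivial on $(D_{\mathrm{ev}})^m$.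

\begin{lemma}[Untwisting]\label{lem:untwist}
Let $\beta:Q\to K$ satisfy $\beta(x)\beta(x')=\chi(x,x')$ whenever $x\mathrel{E_0^m}x'$. Then $[(x,z)]\mapsto([x],[\beta(x)z])$ is a well-defined bijection of $(Q\times P)/{\sim_\chi}$ onto $(Q/E_0^m)\times(P/\Gamma)$.
\end{lemma}

\begin{proof}
For $x\mathrel{E_0^m}x'$ we have $\beta(x')z'\in\Gamma\beta(x)z$ if and only if $z'\in\Gamma\beta(x)\beta(x')z=\Gamma\chi(x,x')z$. So two pairs have the same image exactly when they are $\sim_\chi$-related. The point $([x],[w])$ is the image of $[(x,\beta(x)w)]$.
\end{proof}

Write $x_0\oplus\dots\oplus x_{m-1}$ for the interleaving, whose value at $jm+i$ is $x_i(j)$. Interleaving is a homeomorphism $(2^\omega)^m\to2^\omega$ carrying $E_0^m$ to $E_0$.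

\begin{proof}[Proof of Theorems~\ref{thm:main}(b) and~\ref{thm:chain}(i)]
Let $g\in L(\mathbb{R})[U]$ be as in Proposition~\ref{prop:g}. For $X$ apply Lemma~\ref{lem:untwist} with $\beta(x)=\sigma^{g(x)}$. For $X_n$ apply it with $\beta(x)=\sigma_1^{g(x_1)}\cdots\sigma_n^{g(x_n)}$, and then identify $(2^\omega)^{n+1}/E_0^{n+1}$ with $2^\omega/E_0$ by interleaving. The hypothesis of the lemma holds by \eqref{eq:cob}, and the bijections onto $Y$ are definable from $g$ and elements of $L(\mathbb{R})$.
\end{proof}

\begin{lemma}\label{lem:inj}
In $L(\mathbb{R})$ there are injections $Y\to X$ and $X_n\to X_{n+1}$.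
\end{lemma}

\begin{proof}
Send $([x],[z])$ to $[(x\oplus x,z)]_\sim$. We have $x\oplus x\mathrel{E_0}x'\oplus x'$ if and only if $x\mathrel{E_0}x'$, and then each difference is counted twice, so $c(x\oplus x,x'\oplus x')=0$. Hence $(x\oplus x,z)\sim(x'\oplus x',z')$ if and only if $x\mathrel{E_0}x'$ and $z'\in\Gamma z$. For the second map send $[(x,z)]_{\sim_n}$ to $[((x,\vec0),z)]_{\sim_{n+1}}$ and note that $\chi_{n+1}((x,\vec0),(x',\vec0))=\chi_n(x,x')$.
\end{proof}

\section{Rigidity of the fiber}\label{sec:rigid}

This section is in ZFC and concerns the action of $\Gamma$ on $(P,\mu)$.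

\subsection*{Maps into $2^\omega/E_0$}
The relation $E_0$ is the increasing union of the relations ``equal from coordinate $n$ on.'' So if $u$ sends $\Gamma$-orbits into $E_0$-classes, a far tail of $u$ is almost invariant under $S$, and property (T) leaves room only for almost trivial almost invariant sets.

\begin{lemma}\label{lem:const}
Let $P_0\subseteq P$ be a conull $\Gamma$-invariant Borel set and let $u:P_0\to2^\omega$ be Borel with $u(\gamma z)\mathrel{E_0}u(z)$ for all $\gamma\in\Gamma$, $z\in P_0$. Then $u$ maps almost every point into a single $E_0$-class.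
\end{lemma}

\begin{proof}
Let $\Gamma$ act on $L^2(P,\mu)$ by $\pi(\gamma)\xi=\xi(\gamma^{-1}\,\cdot)$. By ergodicity the invariant vectors are the constants. For Borel $A\subseteq P$ and $\xi=1_A$ we have $p\xi=\mu(A)$, $\|\xi-p\xi\|^2=\mu(A)(1-\mu(A))$ and $\|\pi(s)\xi-\xi\|^2=\mu(sA\triangle A)$, so \eqref{eq:T} reads
\begin{equation}\label{eq:gap}
\varepsilon^2\mu(A)(1-\mu(A))\le\max_{s\in S}\mu(sA\triangle A).
\end{equation}
Let $u_n(z)=u(z)|_{[n,\infty)}$. For each $s\in S$ the sets $\{z\in P_0:u_n(s^{-1}z)\ne u_n(z)\}$ decrease with $n$ and have empty intersection. Fix $n$ such that all of them, for $s\in S$, have measure less than $3\varepsilon^2/16$. If $A=u_n^{-1}(T)$ with $T\subseteq2^{[n,\infty)}$ Borel, then $sA\triangle A\subseteq\{z:u_n(s^{-1}z)\ne u_n(z)\}$, so $\mu(A)(1-\mu(A))<\frac3{16}$ by \eqref{eq:gap}. This means $\mu(A)<\frac14$ or $\mu(A)>\frac34$. Thus the probability measure $m=(u_n)_*\mu$ takes no value in $[\frac14,\frac34]$.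

For each $j$, partition $2^{[n,\infty)}$ into the $2^j$ cylinders determined by the coordinates $n,\dots,n+j-1$. If all had measure below $\frac14$, then, adding them one at a time, the first union of measure at least $\frac14$ would have measure below $\frac12$, which is excluded. So one cylinder $T_j$ has measure at least $\frac14$, hence above $\frac34$. The sets $T_j$ and $T_{j+1}$ intersect, so $T_{j+1}\subseteq T_j$, and $\bigcap_jT_j$ is a single point $y$ with $m(\{y\})\ge\frac34$. The set of $z\in P_0$ such that $u(z)$ agrees with $y$ from some coordinate on is $\Gamma$-invariant and has positive measure, so it is conull.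
\end{proof}

We shall also need the opposite behavior of the group $\mathbb{Z}$.

\begin{theorem}[\cite{DJK}]\label{thm:DJK}
The orbit equivalence relation of a Borel action of $\mathbb{Z}$ on a standard Borel space is Borel reducible to $E_0$.
\end{theorem}

In particular Lemma~\ref{lem:const} is false with $\mathbb{Z}$ in place of $\Gamma$: for a reduction $u$ as in Theorem~\ref{thm:DJK} the preimage of each $E_0$-class is at most one orbit, which is null.

\subsection*{Reductions and their cocycles}
From now on a \emph{reduction} means a Borel map $f:P_0\to P$, defined on a conull $\Gamma$-invariant Borel set $P_0\subseteq P$, such that $f(z)\mathrel{E_\Gamma}f(z')\iff z\mathrel{E_\Gamma}z'$ for all $z,z'\in P_0$. Since $\Gamma$ acts freely, there is a unique $\alpha_f:\Gamma\times P_0\to\Gamma$ with $f(\gamma z)=\alpha_f(\gamma,z)f(z)$. It is Borel, since $\alpha_f(\gamma,z)=\delta$ if and only if $f(\gamma z)=\delta f(z)$, and uniqueness gives the cocycle identity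
\[
\alpha_f(\gamma'\gamma,z)=\alpha_f(\gamma',\gamma z)\,\alpha_f(\gamma,z).
\]
Two reductions $f,f'$ are \emph{close} if $\mu\{z:\alpha_f(s,z)\ne\alpha_{f'}(s,z)\}<\varepsilon^2/200$ for every $s\in S$.

An injection $P/\Gamma\to P/\Gamma$ has many lifts to a reduction: we may multiply $f(z)$ by any Borel $\psi(z)\in\Gamma$. The next lemma says that the cocycle essentially determines the lift.

\begin{lemma}[Agreement]\label{lem:rigid}
Let $f,f':P_0\to P$ be close reductions with $f(z)\mathrel{E_\Gamma}f'(z)$ for all $z\in P_0$. Then $\mu\{z:f(z)=f'(z)\}\ge\frac12$.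
\end{lemma}

\begin{proof}
Write $\alpha=\alpha_f$ and $\alpha'=\alpha_{f'}$, and let $\psi:P_0\to\Gamma$ be the Borel map with $f'(z)=\psi(z)f(z)$. We must show that $\psi=1$ on a set of measure at least $\frac12$. From
\[
f'(\gamma z)=\alpha'(\gamma,z)\psi(z)f(z)=\alpha'(\gamma,z)\psi(z)\alpha(\gamma,z)^{-1}f(\gamma z)
\]
we get
\begin{equation}\label{eq:equiv}
\psi(\gamma z)=\alpha'(\gamma,z)\,\psi(z)\,\alpha(\gamma,z)^{-1}.
\end{equation}
The constant function $1$ satisfies \eqref{eq:equiv} approximately, because $\alpha$ and $\alpha'$ are close. In Step 1 property (T) corrects it to an exact solution $\varphi$ that equals $1$ on a large set. In Step 2 the centralizer condition shows that the solution is unique, so $\varphi=\psi$.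

\emph{Step 1: an exact solution near $1$.} Put $\gamma\cdot(z,\lambda)=(\gamma z,\alpha'(\gamma,z)\lambda\alpha(\gamma,z)^{-1})$. By the cocycle identities for $\alpha$ and $\alpha'$ this is an action of $\Gamma$ on $P_0\times\Gamma$, and \eqref{eq:equiv} says that the graph of $\psi$ is invariant. The action preserves the product of $\mu$ with counting measure: on each of the countably many sets $A\times\Gamma$ where $\alpha(\gamma,\cdot)$ and $\alpha'(\gamma,\cdot)$ are constant on $A$, the element $\gamma$ acts as a $\mu$-preserving map times a permutation of $\Gamma$. Let $\pi$ be the representation on $L^2(P_0\times\Gamma)$ and $\xi=1_{P_0\times\{1\}}$, a unit vector. Then $\pi(s)\xi$ is the indicator function of $\{(sz,\alpha'(s,z)\alpha(s,z)^{-1}):z\in P_0\}$, so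
\[
\|\pi(s)\xi-\xi\|^2=2\mu\{z:\alpha(s,z)\ne\alpha'(s,z)\}<(\varepsilon/10)^2\qquad(s\in S).
\]
By \eqref{eq:T} the invariant vector $\eta=p\xi$ satisfies $\|\xi-\eta\|\le\frac1{10}$, so $r=\|\eta\|$ lies in $[0.9,1]$. Fix a Borel representative of $\eta$.

Since $\Gamma$ is countable, $\eta(\gamma\cdot(z,\lambda))=\eta(z,\lambda)$ for all $\gamma,\lambda$ and all $z$ in a conull invariant Borel set $P_1\subseteq P_0$. On $P_1$ the function $z\mapsto\sum_\lambda|\eta(z,\lambda)|^2$ is invariant with integral $r^2$; by ergodicity we may shrink $P_1$ so that it equals $r^2$ there. Then for $z\in P_1$ at most one $\lambda$ has $|\eta(z,\lambda)|^2>r^2/2$. Let $P_2\subseteq P_1$ be the Borel set of $z$ for which there is one, and call it $\varphi(z)$. By invariance of $\eta$, the set $P_2$ is invariant and $\varphi$ satisfies \eqref{eq:equiv} on $P_2$. Let $W=\{z\in P_2:\varphi(z)=1\}$. For $z\in P_1\setminus W$ we have $|\eta(z,1)|\le r/\sqrt2\le 1/\sqrt2$, so $|1-\eta(z,1)|>0.29$, and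
\[
0.29^2\,\mu(P_1\setminus W)\le\|\xi-\eta\|^2\le0.01 .
\]
Hence $\mu(P\setminus W)\le 0.01/0.0841<\frac12$. In particular $P_2$ has positive measure, so it is conull.

\emph{Step 2: uniqueness.} Let $\theta=\psi^{-1}\varphi$ on $P_2$. Dividing the two instances of \eqref{eq:equiv} cancels $\alpha'$:
\begin{equation}\label{eq:conj}
\theta(\gamma z)=\alpha(\gamma,z)\,\theta(z)\,\alpha(\gamma,z)^{-1}.
\end{equation}
We claim that $\theta=1$ almost everywhere. The set $\{\theta=1\}$ is invariant by \eqref{eq:conj}. If it is not conull, there is $\lambda\ne1$ such that $A=\{z\in P_2:\theta(z)=\lambda\}$ has positive measure. Let $\Delta=C_\Gamma(\lambda)\cong\mathbb{Z}$. If $z$ and $\gamma z$ are both in $A$, then \eqref{eq:conj} says that $\alpha(\gamma,z)$ commutes with $\lambda$. Therefore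
\begin{equation}\label{eq:Delta}
z,z'\in A\text{ and }z\mathrel{E_\Gamma}z'\ \Longrightarrow\ f(z')\in\Delta f(z).
\end{equation}
So on $A$ the map $f$ sends $\Gamma$-orbits into orbits of an action of $\mathbb{Z}$, and we play Theorem~\ref{thm:DJK} against Lemma~\ref{lem:const}. Let $\tau:P\to2^\omega$ be Borel with $w'\in\Delta w\iff\tau(w)\mathrel{E_0}\tau(w')$. Enumerate $\Gamma=\{\gamma_0,\gamma_1,\dots\}$ with $\gamma_0=1$. On the conull invariant Borel set $\Gamma A$ let $\rho(z)=\gamma_iz$ for the least $i$ with $\gamma_iz\in A$; then $\rho$ is Borel and is the identity on $A$. If $z,z'\in\Gamma A$ are $E_\Gamma$-related, so are $\rho(z),\rho(z')\in A$, and \eqref{eq:Delta} gives $\tau f\rho(z)\mathrel{E_0}\tau f\rho(z')$. By Lemma~\ref{lem:const}, $\tau f\rho$ maps almost every point into one $E_0$-class. Hence $f$ maps almost every point of $A$ into one $\Delta$-orbit, which lies in one $\Gamma$-orbit. Since $f$ is a reduction, almost every point of $A$ lies in one $\Gamma$-orbit. This orbit is countable and $\mu$ is atomless, so $\mu(A)=0$, a contradiction.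

Thus $\psi=\varphi$ almost everywhere, so $\psi=1$ and $f=f'$ almost everywhere on $W$, and $\mu(W)>\frac12$.
\end{proof}

\begin{remark}
Some condition on centralizers is needed. For a group with a central element $\lambda\neq1$, the reductions $f(z)=z$ and $f'(z)=\lambda z$ have the same cocycle $\alpha(\gamma,z)=\gamma$ and pointwise $E_\Gamma$-related values, and they agree nowhere.
\end{remark}

Lemma~\ref{lem:rigid} has a simple counterpart: reductions that are related through a nontrivial twist never agree.

\begin{lemma}[Disagreement]\label{lem:disagree}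
Let $k\in K\setminus\{1\}$, let $f:P_0\to P$ be a reduction, and let $f':kP_0\to P$ satisfy $f'(kz)\mathrel{E_\Gamma}f(z)$ for all $z\in P_0$. Then $f(z)\ne f'(z)$ for all $z\in P_0\cap kP_0$.
\end{lemma}

\begin{proof}
Let $z\in P_0\cap kP_0$. Since $k=k^{-1}$, also $kz\in P_0$, and the hypothesis at $kz$ gives $f'(z)\mathrel{E_\Gamma}f(kz)$. If $f(z)=f'(z)$, then $f(z)\mathrel{E_\Gamma}f(kz)$, so $kz\in\Gamma z$ because $f$ is a reduction. This contradicts \eqref{eq:free}.
\end{proof}

\subsection*{Families of reductions}
A Borel reduction of a twisted product will give one reduction $w_x$ for each base point $x$. Lemma~\ref{lem:rigid} compares $w_x$ and $w_y$ only when they induce the same map on $P/\Gamma$, whereas the contradiction needs a pair $x,y$ of odd parity, to which the lemma does not apply. The way out is that agreement on a set of measure $\frac12$ is a closed condition, and that by ergodicity an arbitrary pair is a limit of pairs to which the lemma does apply. For $C\subseteq Q\times P$ and a map $w$ on $C$ we write $C_x=\{z:(x,z)\in C\}$ and $w_x=w(x,\cdot)$.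

\begin{proposition}\label{prop:family}
Let $Q=(2^\omega)^m$, let $Q_0\subseteq Q$ be Borel with $\nu(Q_0)>0$, and let $C\subseteq Q\times P$ and $w:C\to P$ be Borel such that $w_x:C_x\to P$ is a reduction for every $x\in Q_0$. Call $x,y\in Q_0$ \emph{linked} if $C_x=C_y$ and $w_x(z)\mathrel{E_\Gamma}w_y(z)$ for all $z\in C_x$. Suppose that for any Borel sets $A,A'\subseteq Q_0$ of positive measure some $x\in A$ is linked to some $y\in A'$. Then there is a Borel set $B\subseteq Q_0$ with $\nu(B)>0$ such that
\[
\mu\{z\in C_x\cap C_y:w_x(z)=w_y(z)\}\ge\tfrac12\qquad\text{for all }x,y\in B .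
\]
\end{proposition}

\begin{proof}
For a separable metric space $(T,d)$ with $d\le1$, let $L^0(T)$ be the space of Borel maps $P\to T$ modulo equality almost everywhere, with the metric $\int d(f,f')\,d\mu$. It is separable: a countable dense set consists of the maps that take finitely many values in a countable dense subset of $T$, each on the trace on $P$ of a clopen subset of $2^\Lambda$.

\emph{Making the reductions close.} Give the countable set $\Gamma^S$ the discrete metric with values $0,1$; the metric on $L^0(\Gamma^S)$ is then $\mu\{\omega_1\ne\omega_2\}$ for maps $\omega_1,\omega_2$. For $x\in Q_0$ let $\bar\alpha_x\in L^0(\Gamma^S)$ be the map $z\mapsto(\alpha_{w_x}(s,z))_{s\in S}$. The sets $\{(x,z)\in C:x\in Q_0,\ w_x(sz)=\delta w_x(z)\}$, for $s\in S$ and $\delta\in\Gamma$, are Borel, so $(x,z)\mapsto\bar\alpha_x(z)$ is Borel, and by Borel Fubini the distance from $\bar\alpha_x$ to a fixed element of $L^0(\Gamma^S)$ is a Borel function of $x$. Cover $L^0(\Gamma^S)$ by countably many open balls of radius $\varepsilon^2/400$. The preimage $Q_1\subseteq Q_0$ of one of them has positive measure, and $w_x,w_y$ are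 close for all $x,y\in Q_1$.

\emph{Making the family continuous.} Let $d\le1$ be a compatible metric on $P$ and $M=L^0(P)$. By Borel Fubini, $x\mapsto\int d(w_x,f)\,d\mu$ is Borel for each $f\in M$. Every open subset of $M$ is a countable union of balls, so $x\mapsto w_x\in M$ is Borel. Lusin's theorem, which holds for Borel maps into separable metric spaces, gives a compact set $B'\subseteq Q_1$ with $\nu(B')>0$ on which $x\mapsto w_x$ is continuous. Let $B$ be the set of $x\in B'$ all of whose neighborhoods meet $B'$ in positive measure. It is closed, and $B'\setminus B$ is covered by countably many null sets $B'\cap N$ with $N$ basic open, so $\nu(B)=\nu(B')>0$.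

\emph{Passing to the limit.} Let $x,y\in B$. For open $N\ni x$ and $N'\ni y$ the sets $B'\cap N$ and $B'\cap N'$ have positive measure, so they contain a linked pair. Hence there are linked $x_j,y_j\in B'$ with $x_j\to x$ and $y_j\to y$. Lemma~\ref{lem:rigid} gives $\mu\{w_{x_j}=w_{y_j}\}\ge\frac12$. Where $w_{x_j}=w_{y_j}$ we have $d(w_x,w_y)\le d(w_x,w_{x_j})+d(w_{y_j},w_y)$, so for $t>0$
\[
\mu\{d(w_x,w_y)<t\}\ \ge\ \tfrac12-\mu\{d(w_x,w_{x_j})\ge\tfrac t2\}-\mu\{d(w_{y_j},w_y)\ge\tfrac t2\}.
\]
By continuity on $B'$ and Markov's inequality the last two terms tend to $0$ as $j\to\infty$. So $\mu\{d(w_x,w_y)<t\}\ge\frac12$ for all $t>0$. These sets decrease to $\{w_x=w_y\}$ as $t\to0$.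
\end{proof}

\section{There is no injection of $X$ into $Y$ in $L(\mathbb{R})$}\label{sec:main}

First we show that a Borel reduction of a twisted product sends fibers into fibers. This is Lemma~\ref{lem:const} applied over each base point; it is the step that failed for the two-point fiber of Section~\ref{sec:parity}.

\begin{lemma}\label{lem:freeze}
Let $Q=(2^\omega)^m$, let $\chi:D^m\to K$ be a homomorphism, let $C\subseteq Q\times P$ be a conull Borel set, and let $u:C\to(2^\omega)^{m'}$ be Borel with $u(p)\mathrel{E_0^{m'}}u(q)$ whenever $p\sim_\chi q$ in $C$. Then there are a conull $D^m$-invariant Borel set $B_0\subseteq Q$ and a Borel set $C'\subseteq C\cap(B_0\times P)$ such that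
\begin{itemize}
\item[(1)] for $x\in B_0$ the section $C'_x$ is conull and $\Gamma$-invariant, and $C'_{x'}=\chi(x,x')C'_x$ for $x'\mathrel{E_0^m}x$;
\item[(2)] $u(x,z)\mathrel{E_0^{m'}}u(x',z')$ whenever $(x,z),(x',z')\in C'$ and $x\mathrel{E_0^m}x'$.
\end{itemize}
\end{lemma}

\begin{proof}
By interleaving we may assume $m'=1$. Shrink $C$ to a conull $(D^m\times\Gamma)$-invariant Borel set. Invariance means that each $C_x$ is $\Gamma$-invariant and $C_{x+a}=\chi(a)C_x$. Let $B_0=\{x:\mu(C_x)=1\}$. It is Borel by Borel Fubini, conull by Fubini's theorem, and $D^m$-invariant because $K$ preserves $\mu$.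

Let $x\in B_0$. Since $(x,\gamma z)\sim_\chi(x,z)$, Lemma~\ref{lem:const} applies to $u_x$ and gives an $E_0$-class $e_x$ with $u_x(z)\in e_x$ for almost every $z$. For $a\in D^m$ and almost every $z\in C_x$ we have $u_x(z)\in e_x$ and $u_{x+a}(\chi(a)z)\in e_{x+a}$, and these two points are $E_0$-related because $(x,z)\sim_\chi(x+a,\chi(a)z)$. So $e_{x+a}=e_x$. Let $C'=\{(x,z)\in C:x\in B_0,\ u_x(z)\in e_x\}$. It is Borel, since $u_x(z)\in e_x$ if and only if $\mu\{z'\in C_x:u_x(z')\mathrel{E_0}u_x(z)\}=1$. It is $(D^m\times\Gamma)$-invariant, since along an orbit neither the class of $u$ nor $e_x$ changes. Its sections over $B_0$ are conull, so (1) holds, and (2) holds because $e_x=e_{x'}$.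
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
The injection $Y\to X$ is in Lemma~\ref{lem:inj}. Suppose that $L(\mathbb{R})$ contains an injection $X\to Y$. By Corollary~\ref{cor:red} there are a conull Borel set $C\subseteq2^\omega\times P$ and a Borel map $(u,v):C\to2^\omega\times P$ such that for $(x,z),(x',z')\in C$
\begin{equation}\label{eq:H}
(x,z)\sim(x',z')\iff u(x,z)\mathrel{E_0}u(x',z')\ \text{ and }\ v(x,z)\mathrel{E_\Gamma}v(x',z').
\end{equation}
We derive a contradiction in ZFC. Let $B_0$ and $C'$ be given by Lemma~\ref{lem:freeze}, and replace $C$ by $C'$. For $x\mathrel{E_0}x'$ the condition on $u$ in \eqref{eq:H} now always holds. Taking $x=x'$ we see that $v_x:C_x\to P$ is a reduction for $x\in B_0$. Taking the related points $(x,z)$ and $(x+a,\sigma^{|a|}z)$ we obtain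
\begin{equation}\label{eq:v}
C_{x+a}=\sigma^{|a|}C_x,\qquad v_{x+a}(\sigma^{|a|}z)\mathrel{E_\Gamma}v_x(z)\qquad(x\in B_0,\ a\in D,\ z\in C_x).
\end{equation}

If $|a|$ is even, \eqref{eq:v} says that $x$ and $x+a$ are linked. If $A,A'\subseteq B_0$ have positive measure, the $D_{\mathrm{ev}}$-saturation of $A$ is conull by Lemma~\ref{lem:ergD}, so it meets $A'$. Thus Proposition~\ref{prop:family} applies with $Q_0=B_0$ and $w=v$, and gives a set $B$.

The $D_{\mathrm{ev}}$-saturation $\tilde B$ of $B$ is conull, and so is $\tilde B+\{0\}$. Pick $x\in B\cap(\tilde B+\{0\})$. Then $x+\{0\}+a'\in B$ for some $a'\in D_{\mathrm{ev}}$, so $x+a\in B$ for the set $a=\{0\}\triangle a'$, which has odd size. By the choice of $B$, there is $z\in C_x\cap C_{x+a}$ with $v_x(z)=v_{x+a}(z)$. By \eqref{eq:v}, Lemma~\ref{lem:disagree} applies to $f=v_x$, $f'=v_{x+a}$, $k=\sigma$, and says that there is no such $z$.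
\end{proof}

The ending has the same shape as the second half of Proposition~\ref{prop:g}. There, $g(x)$ is invariant under even changes, hence essentially constant, while odd changes flip it. Here the object attached to $x$ is the map $v_x$; Proposition~\ref{prop:family} plays the role of ``essentially constant'' and Lemma~\ref{lem:disagree} the role of the flip.

\section{The increasing sequence}\label{sec:chain}

Now the target $X_n$ is itself twisted, by the group $K_n$, and a reduction can use this twist to absorb part of the twist of the source. The point is that it cannot absorb all of $K_{n+1}$, which is larger.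

\begin{proof}[Proof of Theorem~\ref{thm:chain}(ii)]
Let $Q=(2^\omega)^{n+2}$, $E=E_0^{n+2}$, and $k(x,x')=\chi_{n+1}(x,x')\in K_{n+1}$ for $x\mathrel{E}x'$. Suppose that $(u,v):C\to(2^\omega)^{n+1}\times P$ is a Borel reduction of $\sim_{n+1}$ to $\sim_n$ on a conull Borel set $C\subseteq Q\times P$. Let $B_0$ and $C'$ be given by Lemma~\ref{lem:freeze}, and replace $C$ by $C'$. For $x\in B_0$ let $e_x$ be the $E_0^{n+1}$-class containing $u_x(C_x)$; then $e_x=e_{x'}$ for $x\mathrel{E}x'$.

\emph{A base point in the target.} The map $v_x$ need not be a reduction: as $u_x(z)$ moves within $e_x$, the value $v_x(z)$ is read in different identifications of the target fiber with $P/\Gamma$. We fix one identification for each $x$. The set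
\[
\{(x,b)\in B_0\times(2^\omega)^{n+1}:\mu\{z\in C_x:u_x(z)=b\}>0\}
\]
is Borel by Borel Fubini. Its section at $x$ is a nonempty subset of the countable set $e_x$, because $u_x$ maps a conull set into $e_x$. The Lusin--Novikov theorem states that a Borel set with countable sections has a Borel uniformization; this gives a Borel map $x\mapsto b_x\in e_x$ on $B_0$. Put $w(x,z)=\chi_n(u(x,z),b_x)\,v(x,z)$, a Borel map $C\to P$. Then $(u(x,z),v(x,z))\sim_n(b_x,w_x(z))$, so for $(x,z),(x',z')\in C$
\[
(x,z)\sim_{n+1}(x',z')\iff(b_x,w_x(z))\sim_n(b_{x'},w_{x'}(z')).
\]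
With $x=x'$ this says that $w_x:C_x\to P$ is a reduction. For $x\mathrel{E}x'$ in $B_0$ put $l(x,x')=\chi_n(b_x,b_{x'})\in K_n$, which is defined because $e_x=e_{x'}$. Applying the equivalence to $(x,z)$ and $(x',k(x,x')z)$ gives
\begin{equation}\label{eq:w}
C_{x'}=k(x,x')\,C_x,\qquad w_{x'}(k(x,x')z)\in\Gamma\,l(x,x')\,w_x(z)\qquad(z\in C_x).
\end{equation}
Both $k$ and $l$ are Borel and satisfy the cocycle identity on $E$-related triples in $B_0$.

\emph{An ergodic piece.} Points that differ by an element of $(D_{\mathrm{ev}})^{n+2}$ have $k=1$ but possibly $l\neq1$, so they need not be linked. On $B_0$ let $x\mathrel{F}x'$ if $x\mathrel{E}x'$ and $k(x,x')=l(x,x')=1$. This is a Borel equivalence relation, and $F$-related points are linked by \eqref{eq:w}. We have no control over $l$, so $F$ is not known to be ergodic on $B_0$; but it has finite index in $E$, and this yields an ergodic piece. Indeed, for fixed $x$ the map $x'\mapsto(k(x,x'),l(x,x'))$ from $[x]_E$ to $K_{n+1}\times K_n$ has the $F$-classes as its fibers, so each $E$-class in $B_0$ contains at most $2^{2n+1}$ $F$-classes. If $N_1,\dots,N_j\subseteq B_0$ are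 disjoint $F$-invariant Borel sets of positive measure, their $D^{n+2}$-saturations are conull, so some $E$-class meets all of them, and $j\le2^{2n+1}$. Take such a family with $j$ maximal ($B_0$ alone is a family) and let $Q_0=N_1$. Every $F$-invariant Borel subset of $Q_0$ is null or conull in $Q_0$, since otherwise splitting $N_1$ would increase $j$. If $A,A'\subseteq Q_0$ are Borel of positive measure, the $F$-saturation $\bigcup_{a\in D^{n+2}}\{y\in B_0:y+a\in A,\ y\mathrel{F}y+a\}$ of $A$ is a Borel $F$-invariant subset of $Q_0$ containing $A$, so it is conull in $Q_0$ and meets $A'$. Proposition~\ref{prop:family} applies and gives a set $B\subseteq Q_0$.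

\emph{Counting.} The $(D_{\mathrm{ev}})^{n+2}$-saturation $\tilde B$ of $B$ is conull by Lemma~\ref{lem:ergD}. For each $h\in K_{n+1}$ fix $a_h\in D^{n+2}$ with $\chi_{n+1}(a_h)=h$, and pick $x\in B\cap\bigcap_h(\tilde B+a_h)$. For each $h$, some translate $x^h$ of $x+a_h$ by an element of $(D_{\mathrm{ev}})^{n+2}$ lies in $B$, and $k(x,x^h)=h$. Since $|K_{n+1}|>|K_n|$, there are $h\ne h'$ with $l(x,x^h)=l(x,x^{h'})$. Let $y=x^h$ and $y'=x^{h'}$. The cocycle identities give $k(y,y')=hh'\ne1$ and $l(y,y')=1$. So by \eqref{eq:w}, Lemma~\ref{lem:disagree} applies to $f=w_y$, $f'=w_{y'}$ and the element $hh'$: the maps $w_y$ and $w_{y'}$ agree nowhere on $C_y\cap C_{y'}$. But $y,y'\in B$, so they agree on a set of measure at least $\frac12$.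
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:chain}(iii)]
Lemma~\ref{lem:inj} gives $|X_n|\le|X_{n+1}|$ in $L(\mathbb{R})$. An injection $X_{n+1}\to X_n$ in $L(\mathbb{R})$ would, by Corollary~\ref{cor:red}, give a Borel reduction of $\sim_{n+1}$ to $\sim_n$ on a conull set, contrary to (ii).
\end{proof}

\begin{remark}
In $L(\mathbb{R})$ we have $|X|=|X_1|$, so the pair in Theorem~\ref{thm:main} is the first step of the sequence. The maps $[(x,z)]\mapsto[((\vec0,x),z)]$ and $[((x_0,x_1),z)]\mapsto[(x_0\oplus x_0\oplus x_1,z)]$ are injections in the two directions (in the second, differences in $x_0$ are counted twice), and the Cantor--Schr\"oder--Bernstein theorem holds in ZF.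
\end{remark}

\section{Proof of the uniformization theorem}\label{sec:unif}

Any two uncountable Polish spaces are Borel isomorphic, and any two atomless Borel probability measures on them correspond under some Borel isomorphism. These isomorphisms are coded by reals and lie in $L(\mathbb{R})$. So in Theorem~\ref{thm:unif} we may take $Z=Z'=2^\omega$ and $m=\nu$. The theorem then asserts that a certain sentence holds in $L(\mathbb{R})$. By Woodin's theorem, if there is a proper class of Woodin cardinals, the theory of $L(\mathbb{R})$ is not changed by set forcing \cite[Ch.~3]{Larson}. It therefore suffices to prove the sentence for $L(\mathbb{R})^{V[G]}$, where $\kappa$ is inaccessible (a Woodin cardinal, say) and $G$ is generic for the Levy collapse $\mathrm{Col}(\omega,{<}\kappa)$. This is Solovay's theorem \cite{Solovay}.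

For a set $I$ of ordinals, $\mathrm{Col}(\omega,I)$ is the poset of finite partial functions $p$ on $\omega\times I$ with $p(n,\alpha)<\alpha$, and $\mathrm{Col}(\omega,{<}\kappa)=\mathrm{Col}(\omega,\kappa)$ with $\kappa$ read as a set of ordinals. These posets are the same in all transitive models with the same ordinals. We use the following standard facts.
\begin{itemize}
\item[(L1)] $\mathrm{Col}(\omega,{<}\kappa)$ is $\kappa$-c.c., and every set of size less than $\kappa$ in $V$ is countable in $V[G]$.
\item[(L2)] If $W=V[J]$, where $J\in V[G]$ is $V$-generic for a poset of size less than $\kappa$, then $\kappa$ is inaccessible in $W$ and $V[G]$ is a $\mathrm{Col}(\omega,{<}\kappa)$-generic extension of $W$. For every real $a\in V[G]$ the model $V[a]$ is of this form.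
\item[(L3)] (Homogeneity.) A statement with parameters in the ground model that holds in some $\mathrm{Col}(\omega,{<}\kappa)$-generic extension is forced by the trivial condition.
\item[(L4)] For $\lambda<\kappa$, $\mathrm{Col}(\omega,{<}\kappa)\cong\mathrm{Col}(\omega,{<}\lambda)\times\mathrm{Col}(\omega,[\lambda,\kappa))$, and the second factor is forcing equivalent to $\mathrm{Col}(\omega,{<}\kappa)$.
\end{itemize}

Let $R\in L(\mathbb{R})^{V[G]}$ have nonempty sections. It is definable in $V[G]$ from a real $a$ and finitely many ordinals. By (L2) we may replace $V$ by $V[a]$ and assume that all parameters are in $V$; we suppress them and write $R=\{(z,y):V[G]\models\phi(z,y)\}$. The plan is to find one name for a witness $y$ that works for every random $z$, to see that the name depends on a small part of the collapse, and to choose the small generic filter measurably in $z$.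

\emph{A name for the witness.} Let $\mathbb{B}$ be the random algebra of $V$ (Borel sets of positive measure modulo null sets), with name $\dot r$ for the generic real. A real $z$ is $V$-\emph{random} if it avoids every null Borel set coded in $V$; such reals correspond to $V$-generic filters on $\mathbb{B}$, and the filter generates the model $V[z]$. By (L1) only countably many Borel sets are coded in $V$, so in $V[G]$ almost every real is $V$-random, and every condition of $\mathbb{B}$ belongs to the filter of some $V$-random $z\in V[G]$. For such $z$, the model $V[G]$ is a $\mathrm{Col}(\omega,{<}\kappa)$-extension of $V[z]$ by (L2) and satisfies $\exists y\,\phi(z,y)$. By (L3), in $V[z]$ the trivial condition forces $\exists y\,\phi(z,y)$. Hence no condition of $\mathbb{B}$ forces the contrary, and $\mathbb{B}\times\mathrm{Col}(\omega,{<}\kappa)$ forces $\exists y\,\phi(\dot r,y)$; the two-step iteration is this product because the collapse is absolute. By the maximum principle there is a name $\dot y\in V$ for an element of $2^\omega$ such that the product forces $\phi(\dot r,\dot y)$. The product is $\kappa$-c.c., since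 $|\mathbb{B}|<\kappa$ and so $\kappa$ many elements of an antichain of size $\kappa$ would share their first coordinate. We may take $\dot y$ to be given by antichains $A_n$, with $\dot y(n)=1$ exactly when the generic filter meets $A_n$. Together the $A_n$ have fewer than $\kappa$ elements, so they lie in $\mathbb{Q}=\mathbb{B}\times\mathrm{Col}(\omega,{<}\lambda)$ for some $\lambda<\kappa$, and $\dot y$ is a $\mathbb{Q}$-name.

\emph{Every small generic filter gives a witness.} Let $J\in V[G]$ be $V$-generic for $\mathbb{Q}$, with random real $z(J)$. By (L2) and (L4), $V[G]=V[J][G']$ for some $G'$ that is $V[J]$-generic for $\mathrm{Col}(\omega,[\lambda,\kappa))$. Then $J\times G'$ is $V$-generic for $\mathbb{B}\times\mathrm{Col}(\omega,{<}\kappa)$, it generates $V[G]$, and it evaluates $\dot r$ to $z(J)$ and $\dot y$ to $\dot y^J$. So $(z(J),\dot y^J)\in R$.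

\emph{A measurable choice.} Work in $V[G]$. By (L1), $\mathbb{Q}$ and $\mathcal{P}(\mathbb{Q})^V$ are countable. So the $V$-generic filters on $\mathbb{Q}$, being the filters that meet countably many given dense sets, form a Borel subset $\mathcal{G}$ of the Cantor space $2^{\mathbb{Q}}$. On $\mathcal{G}$ the maps $J\mapsto z(J)$ and $J\mapsto\dot y^J$ are Borel: $z(J)(n)=1$ if and only if $(\{x:x(n)=1\},\emptyset)\in J$, and $\dot y^J(n)=1$ if and only if $J\cap A_n\ne\emptyset$. Every $V$-random $z$ equals $z(J)$ for some $J\in\mathcal{G}$: by (L2) and (L1) over $V[z]$, the set $\mathcal{P}(\mathrm{Col}(\omega,{<}\lambda))^{V[z]}$ is countable, so there is a $V[z]$-generic filter on $\mathrm{Col}(\omega,{<}\lambda)$, and its product with the filter of $z$ is as required. The Jankov--von Neumann theorem states that an analytic subset of a product of Polish spaces has a uniformization that is measurable for the $\sigma$-algebra generated by the analytic sets, hence $\nu$-measurable. Applied to the Borel set $\{(z(J),J):J\in\mathcal{G}\}$, it gives a $\nu$-measurable map $z\mapsto J(z)$, defined almost everywhere, with $z(J(z))=z$.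 Let $H$ be a Borel map equal almost everywhere to the measurable map $z\mapsto\dot y^{J(z)}$. Then $(z,H(z))\in R$ for almost every $z$, which proves Theorem~\ref{thm:unif}.

\begin{thebibliography}{9}

\bibitem{BHV} Bekka, de la Harpe and Valette, \emph{Kazhdan's Property (T)}.

\bibitem{BH} Bridson and Haefliger, III.$\Gamma$.3.10.

\bibitem{canonical} \emph{Canonical models for fragments of the axiom of choice}, \texttt{https://people.clas.ufl.edu/zapletal/files/lru3.pdf}.

\bibitem{DJK} Dougherty, Jackson and Kechris, Trans. AMS 341 (1994).

\bibitem{Larson} P. Larson, \emph{The Stationary Tower}.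

\bibitem{Solovay} Solovay, Ann. of Math. 92 (1970).

\end{thebibliography}
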